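# Making sublocales closed: soluble sets of sublocales are exactly soluble

## 1. One open sublocale

Take a locale $X$ and an open $U$ of it. We look for the most economical locale over $X$ on which $U$ becomes closed. The natural answer is to cut $X$ along the edge of $U$ and keep the two pieces apart. We first fix the language, then check that this answer is right.

**Background.** A locale $X$ is given by its frame of opens $\mathcal O(X)$, and a locale map $f\colon Y\to X$ by a frame homomorphism $f^{-1}\colon\mathcal O(X)\to\mathcal O(Y)$. A nucleus on $\mathcal O(X)$ is a map $j$ with $a\le j(a)=j(j(a))$ and $j(a\wedge b)=j(a)\wedge j(b)$. A sublocale $S$ of $X$ is given by a nucleus $j_S$. The frame $\mathcal O(S)$ is the set of fixed elements of $j_S$, and the inclusion has frame map $a\mapsto j_S(a)$. We use these textbook facts.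

* $S\le T$ iff $j_T\le j_S$ iff every fixed element of $j_S$ is fixed by $j_T$. So the lattice $\mathrm{Sub}(X)$ is $N(X)^{\mathrm{op}}$, where $N(X)$ is the set of nuclei. $N(X)$ is a frame, and $\mathrm{Sub}(X)$ is a coframe: $S\vee\bigwedge T_i=\bigwedge (S\vee T_i)$. In particular $\mathrm{Sub}(X)$ is a distributive lattice.
* A join of sublocales has as nucleus the pointwise meet of the nuclei. A meet of sublocales has as fixed set the intersection of the fixed sets. The bottom $0$ of $\mathrm{Sub}(X)$ has the nucleus with constant value $1$, and the top $X$ has the identity nucleus.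
* A map $g\colon Y\to X$ factors through $S$ iff $g^{-1}(j_Sa)\le g^{-1}a$ for all $a$. The factorization is then unique. Two sublocales through which the same maps factor are equal.
* The open sublocale $\mathfrak o(a)$ has nucleus $u(a)=(a\Rightarrow -)$. Its frame is $\{y:y\le a\}$, written $\downarrow\! a$, with quotient map $y\mapsto y\wedge a$. The closed sublocale $\mathfrak c(a)$ has nucleus $c(a)=a\vee -$ and frame $\uparrow\! a=\{y:y\ge a\}$, with quotient map $y\mapsto y\vee a$. They are complements of each other in $\mathrm{Sub}(X)$. Also $\mathfrak c(\bigvee a_i)=\bigwedge \mathfrak c(a_i)$, $\mathfrak c(a\wedge b)=\mathfrak c(a)\vee\mathfrak c(b)$ and $\mathfrak o(a\vee b)=\mathfrak o(a)\vee\mathfrak o(b)$.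
* Hence $c\colon\mathcal O(X)\to N(X)$ is a frame homomorphism. It is injective because $c(a)(0)=a$.
* For $f\colon Y\to X$ and $S\in\mathrm{Sub}(X)$, the pullback $f^*S\in\mathrm{Sub}(Y)$ is characterized by: $g$ factors through $f^*S$ iff $fg$ factors through $S$. So $f^*$ preserves all meets. Moreover $f^*\mathfrak o(a)=\mathfrak o(f^{-1}a)$ and $f^*\mathfrak c(a)=\mathfrak c(f^{-1}a)$.

For example, let $X$ be the Sierpiński locale, $\mathcal O(X)=\{0<U<1\}$. Its sublocales have fixed sets $\{1\}$, $\{0,1\}$, $\{U,1\}$, $\{0,U,1\}$; these are $0$, $\mathfrak o(U)$, $\mathfrak c(U)$, $X$.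

**Definition (soluble).** A set $\Sigma$ of sublocales of $X$ is *soluble* if there is a map $p\colon X[\Sigma]\to X$ such that $p^*S$ is closed for every $S\in\Sigma$, and such that every map $f\colon Y\to X$ with $f^*S$ closed in $Y$ for all $S\in\Sigma$ factors uniquely through $p$. A single $S$ is soluble if $\{S\}$ is.

If all members of $\Sigma$ are closed, then $p=1_X$ works. Now let $\Sigma=\{\mathfrak o(U)\}$.

**The universal map for an open sublocale.** Let $P=\mathfrak o(U)+\mathfrak c(U)$ be the coproduct, so $\mathcal O(P)=\downarrow\! U\times\uparrow\! U$, and let $p^{-1}V=(V\wedge U,\;V\vee U)$. Then $p^{-1}U=(U,U)$ is (top, bottom), with complement (bottom, top) $=(0,1)$. In any frame, if $e$ has complement $e'$ then $(e\Rightarrow x)=e'\vee x$, so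
$$\mathfrak o(e)=\mathfrak c(e').\tag{1}$$
Thus $p^*\mathfrak o(U)=\mathfrak o(p^{-1}U)$ is closed.

Let $f\colon Y\to X$ be a map with $f^*\mathfrak o(U)=\mathfrak c(w)$, and put $e=f^{-1}U$. From $\mathfrak o(e)=\mathfrak c(w)$ we get $e\wedge w=0$ and $e\vee w=1$, so $\mathcal O(Y)\cong\downarrow\! e\times\downarrow\! w$. Define, for $V\le U\le W$,
$$h^{-1}(V,W)=f^{-1}V\vee(f^{-1}W\wedge w).$$
The map $V\mapsto f^{-1}V$ is a frame map $\downarrow\! U\to\downarrow\! e$. The map $W\mapsto f^{-1}W\wedge w$ is a frame map $\uparrow\! U\to\downarrow\! w$, with $U\mapsto e\wedge w=0$. So $h^{-1}$ is a frame map. Moreover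
$$h^{-1}p^{-1}V=(f^{-1}V\wedge e)\vee\big((f^{-1}V\vee e)\wedge w\big)=(f^{-1}V\wedge e)\vee(f^{-1}V\wedge w)=f^{-1}V,$$
that is, $ph=f$. For uniqueness, let $ph'=f$. Then $h'^{-1}(U,U)=e$, so $h'^{-1}(0,1)$ is its complement $w$. Since $(V,W)=\big(p^{-1}V\wedge(U,U)\big)\vee\big(p^{-1}W\wedge(0,1)\big)$, the value $h'^{-1}(V,W)$ is forced. So $\mathfrak o(U)$ is soluble.

**A second construction.** There is also a simple-minded candidate, available for every $\Sigma$. It adds the missing opens inside $N(X)$, where every nucleus is available.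

**Definition ($F_\Sigma$, $X_\Sigma$, exactly soluble).** Let $F_\Sigma$ be the subframe of $N(X)$ generated by all $c(U)$, $U\in\mathcal O(X)$, and all $j_S$, $S\in\Sigma$. Let $X_\Sigma$ be the locale with $\mathcal O(X_\Sigma)=F_\Sigma$, and $q\colon X_\Sigma\to X$ the map with $q^{-1}U=c(U)$. The set $\Sigma$ is *exactly soluble* if it is soluble and $q$ is isomorphic over $X$ to $p\colon X[\Sigma]\to X$.

For $\Sigma=\{\mathfrak o(U)\}$ we have $j_{\mathfrak o(U)}=u(U)$, the complement of $c(U)$ in $N(X)$. So $N(X)\cong\downarrow\! c(U)\times\downarrow\! u(U)$, and under this splitting $F_\Sigma$ is the product $F'\times F''$ with $F'=\{c(V)\wedge c(U)\}$ and $F''=\{c(W)\wedge u(U)\}$. Indeed $F'$ and $F''$ are the images of $\mathcal O(X)$ in the two factors; their product is a subframe containing all $c(V)$ and $u(U)$, and it lies in $F_\Sigma$. Since $c(V)\wedge c(U)=c(V\wedge U)$, we get $F'\cong\downarrow\! U$. Since $c(W)\wedge u(U)=c(W')\wedge u(U)$ iff $c(W)\vee c(U)=c(W')\vee c(U)$ iff $W\vee U=W'\vee U$, we get $F''\cong\uparrow\! U$. So $F_\Sigma\cong\downarrow\! U\times\uparrow\! U$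 with $c(V)\mapsto(V\wedge U,V\vee U)=p^{-1}V$, and $\{\mathfrak o(U)\}$ is exactly soluble. For the Sierpiński locale this gives the discrete two-point locale.

**What changes for general $\Sigma$?** If $S$ is not open, $f^*S$ being closed no longer makes it open as well, so $Y$ need not split. Already for $S=\mathfrak c(U)$ the universal map is $1_X$, and not $\mathfrak o(U)+\mathfrak c(U)\to X$. So $X[\Sigma]$ has no visible description, and we only know its universal property. Must its opens nevertheless be the evident ones? This is Conjecture 2.6 of the paper in Topology Proceedings, http://topology.nipissingu.ca/tp/reprints/v29/tp29211.pdf, and the answer is yes.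

**Theorem A (Conjecture 2.6).** If $\Sigma$ is a soluble set of sublocales of a locale $X$, then $\Sigma$ is exactly soluble.

Two facts accompany the problem. (a) Every set of sublocales that are complemented in $\mathrm{Sub}(X)$ is exactly soluble. (b) If $X$ is spatial, a sublocale $S$ of $X$ is soluble iff it is complemented in $\mathrm{Sub}(X)$. We shall prove (a) in Section 4, and Theorem C below contains (b).

## 2. Sublocales as systems of inequalities $b\le a$

The aim of this section is to compute pullbacks of arbitrary sublocales. Each sublocale is an intersection of very simple ones.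

**Lemma 1.** Let $a,b\in\mathcal O(X)$. A map $g\colon Y\to X$ factors through $\mathfrak o(a)\vee\mathfrak c(b)$ iff $g^{-1}b\le g^{-1}a$. Consequently $f^*(\mathfrak o(a)\vee\mathfrak c(b))=\mathfrak o(f^{-1}a)\vee\mathfrak c(f^{-1}b)$ for every map $f$ into $X$.

*Proof.* The nucleus of $\mathfrak o(a)\vee\mathfrak c(b)$ is $n(x)=(a\Rightarrow x)\wedge(b\vee x)$. If $g^{-1}b\le g^{-1}a$, then
$$g^{-1}n(x)=g^{-1}(a\Rightarrow x)\wedge(g^{-1}b\vee g^{-1}x)\le\big(g^{-1}(a\Rightarrow x)\wedge g^{-1}a\big)\vee g^{-1}x\le g^{-1}x,$$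
so $g$ factors. Conversely, if $g$ factors, then $g^{-1}n(a)\le g^{-1}a$. Since $n(a)=1\wedge(b\vee a)=b\vee a$, this gives $g^{-1}b\le g^{-1}a$.

For the second claim, $g$ factors through $f^*(\mathfrak o(a)\vee\mathfrak c(b))$ iff $fg$ factors through $\mathfrak o(a)\vee\mathfrak c(b)$ iff $g^{-1}f^{-1}b\le g^{-1}f^{-1}a$ iff $g$ factors through $\mathfrak o(f^{-1}a)\vee\mathfrak c(f^{-1}b)$. $\square$

**Lemma 2.** For every sublocale $S$,
$$S=\bigwedge_{a\in\mathcal O(X)}\big(\mathfrak o(a)\vee\mathfrak c(j_Sa)\big),\qquad\text{equivalently}\qquad j_S=\bigvee_a\big(u(a)\wedge c(j_Sa)\big)\ \text{in }N(X).\tag{2}$$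

*Proof.* By Lemma 1, $g$ factors through the right-hand side iff $g^{-1}(j_Sa)\le g^{-1}a$ for all $a$, which is the condition for factoring through $S$. So both sides admit the same maps. The second formula is the first one read in $N(X)=\mathrm{Sub}(X)^{\mathrm{op}}$. $\square$

**Lemma 3.** For $f\colon Y\to X$, the map $f^*\colon\mathrm{Sub}(X)\to\mathrm{Sub}(Y)$ preserves all meets and finite joins. Hence $f_\sharp\colon N(X)\to N(Y)$, $j_S\mapsto j_{f^*S}$, is a frame homomorphism, and $f_\sharp c(U)=c(f^{-1}U)$.

*Proof.* Meets are clear, as $f^*$ is a pullback. The empty join is preserved because $f^*0=f^*\mathfrak c(1)=\mathfrak c(1)=0$. For binary joins, use (2) to write $S=\bigwedge_iS_i$ and $T=\bigwedge_kT_k$ with all $S_i,T_k$ of the form $\mathfrak o(a)\vee\mathfrak c(b)$. The coframe law gives $S\vee T=\bigwedge_{i,k}(S_i\vee T_k)$. Now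
$$(\mathfrak o(a)\vee\mathfrak c(b))\vee(\mathfrak o(a')\vee\mathfrak c(b'))=\mathfrak o(a\vee a')\vee\mathfrak c(b\wedge b')$$
has the same form again, so Lemma 1 computes its pullback, and $f^*(S_i\vee T_k)=f^*S_i\vee f^*T_k$. Therefore
$$f^*(S\vee T)=\bigwedge_{i,k}(f^*S_i\vee f^*T_k)=\bigwedge_if^*S_i\vee\bigwedge_kf^*T_k=f^*S\vee f^*T .$$
Reversing the order gives the statement on $f_\sharp$. The last formula is $f^*\mathfrak c(U)=\mathfrak c(f^{-1}U)$. $\square$

## 3. The dissolution and the maps out of $F_\Sigma$

**Definition (dissolution).** The *dissolution* $X_d$ of $X$ is the locale with $\mathcal O(X_d)=N(X)$; the map $d\colon X_d\to X$ has $d^{-1}=c$.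

For the Sierpiński locale, $N(X)$ has four elements, with $c(U)$ and $u(U)$ complementary, so $X_d$ is the two-point discrete locale. Note that $c(a)$ and $j_S$ are now *opens* of $X_d$, so expressions such as $\mathfrak c(j_S)$ and $\mathfrak o(c(a))$ make sense there. The next lemma says that $X_d$ makes all sublocales of $X$ closed at once.

**Lemma 4.** $d^*S=\mathfrak c(j_S)$ in $X_d$, for every sublocale $S$ of $X$.

*Proof.* In the frame $\mathcal O(X_d)=N(X)$ the element $c(a)$ has complement $u(a)$, so $\mathfrak o(c(a))=\mathfrak c(u(a))$ by (1). Pulling back (2) with Lemma 1,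
$$d^*S=\bigwedge_a\big(\mathfrak c(u(a))\vee\mathfrak c(c(j_Sa))\big)=\bigwedge_a\mathfrak c\big(u(a)\wedge c(j_Sa)\big)=\mathfrak c\Big(\bigvee_au(a)\wedge c(j_Sa)\Big)=\mathfrak c(j_S).\qquad\square$$

**Lemma 5.** Let $f\colon Y\to X$ be such that $f^*S=\mathfrak c(w_S)$ is closed for every $S\in\Sigma$. Then there is a frame homomorphism $\hat f\colon F_\Sigma\to\mathcal O(Y)$ with $\hat f(c(U))=f^{-1}U$ and $\hat f(j_S)=w_S$. Moreover $f_\sharp$ maps $F_\Sigma$ into $c(\mathcal O(Y))$.

*Proof.* The frame homomorphism $f_\sharp\colon N(X)\to N(Y)$ sends the generators $c(U)$ and $j_S$ of $F_\Sigma$ to $c(f^{-1}U)$ and $c(w_S)$. These lie in $c(\mathcal O(Y))$, a subframe of $N(Y)$, so all of $F_\Sigma$ is mapped into it. Since $c\colon\mathcal O(Y)\to N(Y)$ is injective, $c(\mathcal O(Y))\cong\mathcal O(Y)$, and $\hat f$ is $f_\sharp$ followed by this isomorphism. $\square$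

So $X_\Sigma$ always has the existence half of the universal property: $\hat f$ is the frame map of some $g\colon Y\to X_\Sigma$ with $qg=f$. What may fail is that $q^*S$ is closed. The next two results make this precise.

**Lemma 6.** For every sublocale $T$ of $X$ and $a\in\mathcal O(X)$,
$$c(j_Ta)\le c(a)\vee j_T\quad\text{in }N(X).\tag{3}$$
For $S\in\Sigma$ we have $\mathfrak c(j_S)\le q^*S$ in $X_\Sigma$, and if $q^*S$ is closed then $q^*S=\mathfrak c(j_S)$.

*Proof.* Put $k=c(a)\vee j_T$. For all $x$, $j_Ta\vee x\le j_T(a\vee x)=j_T(c(a)(x))\le k(k(x))=k(x)$. This is (3).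

Pulling back (2) gives $q^*S=\bigwedge_a\big(\mathfrak o(c(a))\vee\mathfrak c(c(j_Sa))\big)$. The inclusion of $\mathfrak c(j_S)$ in $X_\Sigma$ has frame map $y\mapsto y\vee j_S$. By Lemma 1 it factors through the $a$-th sublocale iff $c(j_Sa)\vee j_S\le c(a)\vee j_S$. This is (3) with $T=S$; all terms lie in $F_\Sigma$, whose joins are those of $N(X)$. So $\mathfrak c(j_S)\le q^*S$.

Finally let $q^*S=\mathfrak c(w)$ with $w\in F_\Sigma$. Let $e\colon X_d\to X_\Sigma$ be the map whose frame map is the inclusion $F_\Sigma\subseteq N(X)$, so $qe=d$. Then, in $X_d$, $\mathfrak c(w)=e^*q^*S=d^*S=\mathfrak c(j_S)$ by Lemma 4. Hence $w=j_S$. $\square$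

**Proposition 7.** If $q^*S$ is closed in $X_\Sigma$ for all $S\in\Sigma$, then $q$ has the universal property. So $\Sigma$ is exactly soluble.

*Proof.* Let all $f^*S$ be closed, for $f\colon Y\to X$. Lemma 5 gives $g\colon Y\to X_\Sigma$ with $g^{-1}=\hat f$ and $qg=f$. If also $qg'=f$, then $g'^{-1}c(U)=f^{-1}U$. By Lemma 6, $\mathfrak c(g'^{-1}j_S)=g'^*\mathfrak c(j_S)=g'^*q^*S=f^*S$, which determines $g'^{-1}j_S$. So $g'^{-1}$ is determined on generators, and $g'=g$. $\square$

## 4. Complemented families

The open case of Section 1 extends to all complemented sublocales, and now we can say why.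

**Proposition 8 (fact (a)).** Every set $\Sigma$ of sublocales that are complemented in $\mathrm{Sub}(X)$ is exactly soluble.

*Proof.* By Proposition 7 and Lemma 6 it suffices to show $q^*S\le\mathfrak c(j_S)$ for $S\in\Sigma$. Let $S'$ be the complement of $S$ in $\mathrm{Sub}(X)$. We show
$$\mathfrak o(j_S)\le q^*S'.\tag{4}$$
Then $q^*S\wedge\mathfrak o(j_S)\le q^*S\wedge q^*S'=q^*0=0$, hence $q^*S\le\mathfrak c(j_S)$.

By (2), $q^*S'=\bigwedge_a\big(\mathfrak o(c(a))\vee\mathfrak c(c(j_{S'}a))\big)$. The inclusion of $\mathfrak o(j_S)$ has frame map $y\mapsto y\wedge j_S$, so by Lemma 1, (4) says that $c(j_{S'}a)\wedge j_S\le c(a)$ for all $a$. This may be checked in $N(X)$. There $j_S\wedge j_{S'}=0$, because $S\vee S'=X$. By (3) for $T=S'$,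
$$c(j_{S'}a)\wedge j_S\le(c(a)\vee j_{S'})\wedge j_S\le c(a)\vee(j_{S'}\wedge j_S)=c(a).\qquad\square$$

The complement $S'$ supplied the upper bound on $q^*S$. Without it we have only the hypothesis that *some* universal map $p$ exists, and we must exploit that.

## 5. Closedness does not descend along an epimorphism

Let $\Sigma$ be soluble, with universal map $p\colon Z\to X$ and $p^*S=\mathfrak c(w_S)$. Let $G\subseteq\mathcal O(Z)$ be the subframe generated by all $p^{-1}U$ and all $w_S$. The sensible first attempt is to discard the other opens. Let $Z_G$ be the locale with frame $G$, let $r\colon Z\to Z_G$ have the inclusion $G\subseteq\mathcal O(Z)$ as its frame map, and let $p_G\colon Z_G\to X$ be the evident map, so $p_Gr=p$. If $p_G^*S$ were closed, $p_G$ would factor through $p$, and it would be easy to conclude $Z\cong Z_G$. The obvious candidate for $p_G^*S$ is $\mathfrak c(w_S)\in\mathrm{Sub}(Z_G)$, and indeed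
$$r^*(p_G^*S)=p^*S=\mathfrak c(w_S)=r^*(\mathfrak c(w_S)),$$
where the third term is taken in $Z$ and the last $\mathfrak c(w_S)$ in $Z_G$. To finish we would cancel $r^*$. Here the attempt stops: injectivity of $r^{-1}$ does not make $r^*$ injective on sublocales.

**Example.** Let $r\colon|\mathbb R|\to\mathbb R$ be the identity from the discrete reals to the usual reals. Its frame map is injective. Let $B$ be the sublocale of $\mathbb R$ with nucleus $\neg\neg$; it is not $0$, as $\neg\neg0=0\ne1$. No point $x$ lies in $B$: for $a=\mathbb R\setminus\{x\}$ we have $x\in\neg\neg a=\mathbb R$ but $x\notin a$. On the Boolean frame $\mathcal O(|\mathbb R|)$ every nucleus is closed. Indeed, if $a'$ is the complement of $a$, then $j(a)\wedge a'\le j(a)\wedge j(a')=j(0)$, so $j(a)\le a\vee j(0)$. So the sublocales of $|\mathbb R|$ are subsets, and $r^*B$ is a subset without points. Thus $r^*B=0=r^*0$ although $B\ne0$.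

So we should not try to transport closedness from $Z$ down to $Z_G$. The universal property speaks about maps *into* $Z$. We need a test locale $Y$ over $X$ on which the members of $\Sigma$ are visibly closed, and whose map into $Z$ reveals which opens $Z$ has.

## 6. Gluing $Z$ to itself

The test locale consists of two copies of $Z$, one open and one closed.

**Definition (gluing).** Let $\varphi\colon\mathcal O(Z)\to\mathcal O(Z)$ preserve finite meets, including $\varphi(1)=1$. The *gluing* of $Z$ to itself along the fringe map $\varphi$ is the locale $Y$ with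
$$\mathcal O(Y)=\{(A,B)\in\mathcal O(Z)\times\mathcal O(Z):A\le\varphi(B)\}.\tag{5}$$

This is a subframe of the product. It contains $(0,0)$ and $(1,1)$; it is closed under finite meets because $\varphi$ preserves them, and under joins because $\varphi$ is monotone. The second coordinate is the open copy of $Z$, the first the closed copy.

**Examples.** Let $Z$ be one point. Then $\varphi=\mathrm{id}$ gives $(0,0),(0,1),(1,1)$, the Sierpiński locale, and $\varphi=1$ (constant) gives two discrete points. Now let $Z$ be two discrete points and $\varphi(B)=1$ for $B=Z$, $\varphi(B)=0$ otherwise. Then the opens are the subsets of the open copy, and the whole open copy together with a subset of the closed copy. On this $Y$ the folding map to $Z$ is not a locale map: for a point $z$ the pair $(\{z\},\{z\})$ is not in $\mathcal O(Y)$.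

**Which fringe map?** For a map $h\colon Y\to Z$ that is the identity on both copies we must have $h^{-1}B=(B,B)$. So the existence of $h$ says $B\le\varphi(B)$ for all $B$. With $\varphi$ constant or $\varphi=\mathrm{id}$ this is no information. We want $\varphi$ as small as possible. But $(g,g)$ must be open for $g=p^{-1}U$ and $g=w_S$, and hence for every $g\in G$: so $\varphi(g)\ge g$ on $G$. Monotonicity then forces $\varphi(B)\ge\bigvee\{g\in G:g\le B\}$. The right-hand side is the smallest possible choice, and we take it.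

**Proof of Theorem A.** Let $p\colon Z\to X$, $p^*S=\mathfrak c(w_S)$ and $G$ be as in Section 5. The map $p$ itself has all $p^*S$ closed, so by uniqueness of factorizations
$$\text{if }h\colon Z\to Z\text{ satisfies }ph=p,\text{ then }h=1.\tag{6}$$

**Step 1: the fringe map.** The purpose is to define $Y$. Let $\varphi(B)$ be the largest element of $G$ below $B$; it exists because $G$ is closed under joins. Then $\varphi$ is monotone, $\varphi(1)=1$, and $\varphi(g)=g$ for $g\in G$. Also $\varphi(B\wedge B')=\varphi(B)\wedge\varphi(B')$. The inequality $\le$ is monotonicity. For $\ge$, $\varphi(B)\wedge\varphi(B')$ is an element of $G$ below $B\wedge B'$. Let $Y$ be given by (5).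

**Step 2: two copies of $Z$ in $Y$.** The purpose is to cut $Y$ into pieces that we know. The element $(0,1)$ lies in $\mathcal O(Y)$.

* The open sublocale $\mathfrak o((0,1))$ has frame $\downarrow\!(0,1)=\{(0,B):B\in\mathcal O(Z)\}\cong\mathcal O(Z)$, with quotient map $(A,B)\mapsto(A,B)\wedge(0,1)=(0,B)$. This gives an open inclusion $i\colon Z\to Y$ with $i^{-1}(A,B)=B$.
* The closed sublocale $\mathfrak c((0,1))$ has frame $\uparrow\!(0,1)=\{(A,1):A\in\mathcal O(Z)\}\cong\mathcal O(Z)$, every $A$ being allowed since $\varphi(1)=1$. The quotient map is $(A,B)\mapsto(A,B)\vee(0,1)=(A,1)$. This gives a closed inclusion $k\colon Z\to Y$ with $k^{-1}(A,B)=A$.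

The two sublocales are complementary in $\mathrm{Sub}(Y)$.

**Step 3: $Y$ lies over $X$.** Since $p^{-1}U\in G$, we have $\varphi(p^{-1}U)=p^{-1}U$, so $f^{-1}U=(p^{-1}U,p^{-1}U)$ lies in $\mathcal O(Y)$. This defines a frame map, hence $f\colon Y\to X$, and $fi=p=fk$.

**Step 4: $f^*S$ is closed for $S\in\Sigma$.** This makes $Y$ a legitimate test locale. As $w_S\in G$, the pair $(w_S,w_S)$ is in $\mathcal O(Y)$. Let $K=\mathfrak c((w_S,w_S))$. Then
$$i^*K=\mathfrak c(w_S)=p^*S=i^*f^*S,\qquad k^*K=\mathfrak c(w_S)=p^*S=k^*f^*S.$$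
For an embedding with image $E$, pulling back a sublocale $T$ of $Y$ means forming $T\wedge E$, regarded as a sublocale of $E$. So $K$ and $f^*S$ have the same meet with $\mathfrak o((0,1))$, and the same meet with $\mathfrak c((0,1))$. As $\mathrm{Sub}(Y)$ is distributive, every $T$ satisfies $T=\big(T\wedge\mathfrak o((0,1))\big)\vee\big(T\wedge\mathfrak c((0,1))\big)$. Hence $f^*S=K$. The complementary pieces do here what the epimorphism $r$ of Section 5 could not do.

**Step 5: $G=\mathcal O(Z)$.** By the universal property $f=ph$ for some $h\colon Y\to Z$. Then $p(hi)=fi=p$ and $p(hk)=fk=p$, so $hi=1=hk$ by (6). For $B\in\mathcal O(Z)$ write $h^{-1}B=(A',B')$. Then $B'=i^{-1}h^{-1}B=B$ and $A'=k^{-1}h^{-1}B=B$. So $(B,B)\in\mathcal O(Y)$, that is, $B\le\varphi(B)\le B$, and $B=\varphi(B)\in G$.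

**Step 6: $\mathcal O(Z)\cong F_\Sigma$.** It remains to compare with the simple-minded construction. Lemma 5 for $p$ gives $\hat p\colon F_\Sigma\to\mathcal O(Z)$ with $c(U)\mapsto p^{-1}U$ and $j_S\mapsto w_S$. Its image is a subframe containing the generators of $G=\mathcal O(Z)$, so $\hat p$ is surjective.

For injectivity, use the dissolution. By Lemma 4, $d^*S$ is closed for all $S\in\Sigma$, so $d=pe$ for some $e\colon X_d\to Z$. Then $e^{-1}p^{-1}U=d^{-1}U=c(U)$. Also $\mathfrak c(e^{-1}w_S)=e^*p^*S=d^*S=\mathfrak c(j_S)$, so $e^{-1}w_S=j_S$. Thus $e^{-1}\hat p\colon F_\Sigma\to N(X)$ agrees with the inclusion on generators, so it is the inclusion, and $\hat p$ is injective.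

So $\hat p$ is a frame isomorphism with $\hat p\circ q^{-1}=p^{-1}$. It is an isomorphism $X[\Sigma]\cong X_\Sigma$ over $X$, and $\Sigma$ is exactly soluble. $\blacksquare$

## 7. A criterion inside $F_\Sigma$, and unions

Theorem A turns solubility into a condition that can be tested on $X_\Sigma$.

**Theorem B.** For any set $\Sigma$ of sublocales of $X$ the following are equivalent:

1. $\Sigma$ is soluble;
2. $\Sigma$ is exactly soluble;
3. $q^*S$ is closed in $X_\Sigma$ for all $S\in\Sigma$;
4. for all $S\in\Sigma$ and $x\in F_\Sigma$: if $c(j_Sa)\wedge(c(a)\Rightarrow x)\le x$ for every $a\in\mathcal O(X)$, with $\Rightarrow$ computed in $F_\Sigma$, then $j_S\le x$.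

Moreover, any union of a set of soluble sets of sublocales of $X$ is soluble.

*Proof.* (1)⇒(2) is Theorem A. (2)⇒(3) holds because $q$ is isomorphic over $X$ to $p$. (3)⇒(1) is Proposition 7.

**(3)⇔(4).** We translate closedness of $q^*S$ into fixed elements. By Lemma 6, $q^*S$ is closed iff $q^*S\le\mathfrak c(j_S)$. The fixed elements of $\mathfrak c(j_S)$ are the $x\ge j_S$, so the condition is that every fixed element $x\in F_\Sigma$ of $q^*S$ satisfies $x\ge j_S$. Now $q^*S=\bigwedge_a\big(\mathfrak o(c(a))\vee\mathfrak c(c(j_Sa))\big)$, and a meet of sublocales has as fixed set the intersection of the fixed sets. The nucleus of the $a$-th sublocale sends $x$ to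
$$(c(a)\Rightarrow x)\wedge(c(j_Sa)\vee x)=\big((c(a)\Rightarrow x)\wedge c(j_Sa)\big)\vee x,$$
using $x\le(c(a)\Rightarrow x)$. So $x$ is fixed by it iff $(c(a)\Rightarrow x)\wedge c(j_Sa)\le x$. Hence the fixed elements of $q^*S$ are those satisfying the hypothesis in (4) for every $a$, and (3) and (4) say the same.

**Unions.** Let the $\Sigma_i$ be soluble, and let $P\to X$ be the fibre product over $X$ of all $X[\Sigma_i]$; it exists because the category of locales is complete. If $S\in\Sigma_i$, the pullback of $S$ to $X[\Sigma_i]$ is closed, hence so is its pullback to $P$. A factorization of $f\colon Y\to X$ through $P$ is the same as a family of factorizations through the $X[\Sigma_i]$. If $f^*S$ is closed for all $S\in\bigcup\Sigma_i$, there is exactly one such family. So $P\to X$ is universal for $\bigcup\Sigma_i$. $\blacksquare$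

## 8. Finite families must be complemented

**Theorem C.** Let $X$ be any locale and $\Sigma$ finite. Then $\Sigma$ is soluble iff every member of $\Sigma$ is complemented in $\mathrm{Sub}(X)$. In particular (b) holds without spatiality.

*Proof.* "If" is Proposition 8. Conversely let $\Sigma$ be finite and soluble, with universal map $p\colon Z\to X$ and $p^*S=\mathfrak c(w_S)$. By Theorem A, $\mathcal O(Z)$ is generated by $p^{-1}\mathcal O(X)$ and the $w_S$. Moreover $p^{-1}=\hat p\circ c$ is injective, because $\hat p$ is an isomorphism and $c$ is injective.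

**Step 1: cut $Z$ into pieces on which the new opens are trivial.** For $A\subseteq\Sigma$ put
$$W_A=\bigwedge_{S\in A}\mathfrak c(w_S)\wedge\bigwedge_{S\notin A}\mathfrak o(w_S)\in\mathrm{Sub}(Z).$$
Expanding $Z=\bigwedge_{S\in\Sigma}(\mathfrak c(w_S)\vee\mathfrak o(w_S))$ by finite distributivity gives $\bigvee_AW_A=Z$. This is where finiteness enters. In $\mathcal O(W_A)$, the image of $w_S$ is $0$ if $S\in A$ and $1$ if $S\notin A$. So $\mathcal O(W_A)$ is generated by the image of $\mathcal O(X)$, hence equal to it. Thus the composite $W_A\to Z\to X$ is an embedding. Let $T_A$ be its image and $t_A$ the nucleus of $T_A$, so that $b\le t_A(a)$ iff the image of $p^{-1}b$ in $\mathcal O(W_A)$ is below that of $p^{-1}a$.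

**Step 2: $\bigvee_AT_A=X$.** We must show $\bigwedge_At_A=\mathrm{id}$. Let $b\le t_A(a)$ for all $A$. If $n_A$ is the nucleus of $W_A$ on $\mathcal O(Z)$, this says $p^{-1}b\le n_A(p^{-1}a)$ for all $A$. As $\bigvee_AW_A=Z$, the pointwise meet of the $n_A$ is the identity, so $p^{-1}b\le p^{-1}a$. Then $p^{-1}(a\wedge b)=p^{-1}b$, so $a\wedge b=b$ by injectivity, that is, $b\le a$.

**Step 3: each $T_A$ lies inside $S$ or misses it.** The pullback of $S$ along $W_A\cong T_A\to X$ is $W_A\wedge p^*S=W_A\wedge\mathfrak c(w_S)$. If $S\in A$ this is $W_A$, so $T_A\le S$. If $S\notin A$ it is $0$, so $T_A\wedge S=0$.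

**Step 4: the complement.** Given $S\in\Sigma$, let $T=\bigvee_{A\not\ni S}T_A$, a finite join. By distributivity $S\wedge T=0$. And $S\vee T\ge\bigvee_AT_A=X$. So $S$ is complemented. $\blacksquare$

**Example.** The sublocale $B$ of $\mathbb R$ with nucleus $\neg\neg$ is not soluble. By Theorem C a soluble $B$ would have a complement $T$. Every point $x$, as a sublocale, satisfies $x\wedge B=0$, hence $x=(x\wedge T)\vee(x\wedge B)=x\wedge T$. So $T$ contains all points and $T=\mathbb R$, whence $T\wedge B=B\ne0$, a contradiction. (Two facts on points used here, that a point is a sublocale whose only sublocales are $0$ and itself, and that a spatial locale is the join of its points, are checked in Section 9.)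

## 9. An infinite soluble family without complements

**Theorem D.** Finiteness in Theorem C cannot be dropped, and Theorem A does not reduce to (a). There are a spatial $X$ and a countable soluble $\Sigma$ such that no member of $\Sigma$ is complemented, and such that $F_\Sigma\ne F_{\Sigma'}$ for every set $\Sigma'$ of complemented sublocales.

**The locale.** Let $X$ be the set $[0,1]$ with opens $[0,1]$ and $u_s=(s,1]$ for $0\le s\le1$; so $u_1=\emptyset$, and $u_s$ shrinks as $s$ grows. These are closed under unions and finite intersections. For $r\in(0,1]\cap\mathbb Q$ let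
$$S_r=\bigwedge_{s\in[0,r)}\mathfrak o(u_s),\qquad\Sigma=\{S_r:r\in(0,1]\cap\mathbb Q\}.$$

**Points.** Let $X$ for a moment be any topological space. A point $x$ gives a locale map $1\to X$ with frame map onto $\{0,1\}$, sending $a$ to $1$ iff $x\in a$. It is therefore a sublocale, again written $x$, and its only sublocales are $0$ and $x$. By the factorization test, $x$ lies in the sublocale with nucleus $t$ iff $x\in t(a)$ implies $x\in a$ for all opens $a$. If $x$ does not lie in $S$, then $x\wedge S=0$. The whole space is the join of its points: if $t$ is the nucleus of a sublocale containing all points, then $t(a)\subseteq a$ for all $a$. Finally, $x$ lies in $\mathfrak o(a)$ iff $x\in a$, and in $\mathfrak c(a)$ iff $x\notin a$.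

For our $X$: $x$ lies in $S_r$ iff $x>s$ for all $s\in[0,r)$, iff $x\in[r,1]$.

**Step 1: $\Sigma$ is soluble.** We verify condition (3) of Theorem B. In $F_\Sigma$ put $g_s=c(u_s)$ and $l_r=j_{S_r}$. In this step $s$ denotes a rational whenever $l_s$ or $S_s$ appears.

* For $s<r$ we have $S_r\le\mathfrak o(u_s)$, so $S_r\wedge\mathfrak c(u_s)=0$. In nuclei, $g_s\vee l_r=1$.
* For rational $s\in(0,1]$ we have $S_s\ge\mathfrak o(u_s)$, since $u_s\subseteq u_{s'}$ for $s'<s$. So $S_s\vee\mathfrak c(u_s)=X$, that is, $g_s\wedge l_s=0$.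
* $S_r=\bigwedge_{0<s<r,\,s\in\mathbb Q}S_s$, because for each $s'\in[0,r)$ there is a rational $s$ with $s'<s<r$. So $l_r=\bigvee_{0<s<r,\,s\in\mathbb Q}l_s$.

In $X_\Sigma$ we have $q^*S_r=\bigwedge_{s\in[0,r)}\mathfrak o(g_s)$. By the first item $\mathfrak c(l_r)\wedge\mathfrak c(g_s)=\mathfrak c(l_r\vee g_s)=0$, so $\mathfrak c(l_r)\le\mathfrak o(g_s)$ for all $s<r$, and $\mathfrak c(l_r)\le q^*S_r$. By the second item $\mathfrak c(g_s)\vee\mathfrak c(l_s)=\mathfrak c(g_s\wedge l_s)=X_\Sigma$, so $\mathfrak o(g_s)\le\mathfrak c(l_s)$. With the third,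
$$q^*S_r\le\bigwedge_{0<s<r,\,s\in\mathbb Q}\mathfrak o(g_s)\le\bigwedge_{0<s<r,\,s\in\mathbb Q}\mathfrak c(l_s)=\mathfrak c\Big(\bigvee_{0<s<r,\,s\in\mathbb Q}l_s\Big)=\mathfrak c(l_r).$$
So $q^*S_r=\mathfrak c(l_r)$ is closed, and Theorem B applies.

**Step 2: sublocales of $X$ are closed under limits from the left.** This is the tool for the negative statements.

**Lemma 9.** If a sublocale $B$ of $X$ contains all points of $[x,r)$, where $x<r$, then it contains $r$.

*Proof.* Let $b$ be the nucleus of $B$ and $a$ an open with $r\notin a$. Then $a=u_s$ with $s\ge r$, so $a\cap[x,r)=\emptyset$. As the points of $[x,r)$ lie in $B$, $b(a)\cap[x,r)=a\cap[x,r)=\emptyset$. So $b(a)\neq[0,1]$, say $b(a)=(s',1]$. If $s'<r$, then $(s',1]$ would meet $[x,r)$. So $s'\ge r$ and $r\notin b(a)$. $\square$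

**Step 3: no $S_r$ is complemented.** Suppose $T$ is a complement of $S_r$. A point $x\in[0,r)$ does not lie in $S_r$, so $x=(x\wedge T)\vee(x\wedge S_r)=x\wedge T$ and $x$ lies in $T$. By Lemma 9, applied to $[0,r)$, $T$ contains $r$, and so does $S_r$. This contradicts $T\wedge S_r=0$.

**Step 4: if $A$ is complemented in $\mathrm{Sub}(X)$ and $j_A\in F_\Sigma$, then $A$ is closed.** This says that $F_\Sigma$ contains no useful complemented sublocale. Let $B$ be the complement of $A$.

*The points of $A$ form a Euclidean-closed set.* Let $I$ be $[0,1]$ with the usual topology and $m\colon I\to X$ the identity. We claim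
$$m^*S_r=\bigwedge_{s\in[0,r)}\mathfrak o((s,1])=\mathfrak c([0,r)).$$
The inequality $\ge$ holds because $[0,r)\cup(s,1]=[0,1]$ for $s<r$, so $\mathfrak c([0,r))\le\mathfrak o((s,1])$. For $\le$, $(s,1]$ and $[0,s)$ are disjoint, so $\mathfrak o((s,1])\le\mathfrak c([0,s))$; and $\bigcup_{s<r}[0,s)=[0,r)$. So all $m^*S_r$ are closed. By Lemma 5, $m_\sharp$ maps $F_\Sigma$ into $c(\mathcal O(I))$, and since $j_A\in F_\Sigma$, $m^*A$ is closed in $I$, say $m^*A=\mathfrak c(V)$. A point $x$ lies in $A$ iff it lies in $m^*A$, iff $x\notin V$. So the set $K=[0,1]\setminus V$ of points of $A$ is Euclidean-closed. A point not in $K$ lies in $B$, since $x=(x\wedge A)\vee(x\wedge B)=x\wedge B$.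

*$K$ is a down-set.* Otherwise there are $x<y$ with $y\in K$ and $x\notin K$. Put $r=\inf(K\cap[x,1])$. Since $K\cap[x,1]$ is closed and nonempty, $r\in K$; so $r>x$, and $[x,r)\cap K=\emptyset$. Hence $B$ contains all points of $[x,r)$, and by Lemma 9 it contains $r$. But $r$ also lies in $A$, contradicting $A\wedge B=0$. So $K=\emptyset$, or $K=[0,s]$ with $s=\max K$.

*$A$ is determined by $K$.* A complemented element $A$ of a coframe distributes over arbitrary joins. To see this, let $y\ge A\wedge x_i$ for all $i$. Then $y\vee B\ge(A\wedge x_i)\vee B=(A\vee B)\wedge(x_i\vee B)\ge x_i$, so $y\vee B\ge\bigvee x_i$ and $A\wedge\bigvee x_i\le A\wedge(y\vee B)=A\wedge y\le y$. As $X$ is the join of its points, $A=\bigvee_{x\in X}(A\wedge x)=\bigvee_{x\in K}x$. The same argument applies to the closed, hence complemented, sublocales $0=\mathfrak c(1)$ and $\mathfrak c(u_s)$, whose point sets are $\emptyset$ and $[0,s]$. So $A=0$ or $A=\mathfrak c(u_s)$, and $A$ is closed.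

**Step 5: $F_\Sigma\ne F_{\Sigma'}$.** Let $\Sigma'$ be a set of complemented sublocales with $F_{\Sigma'}=F_\Sigma$. Each $A\in\Sigma'$ has $j_A\in F_{\Sigma'}=F_\Sigma$, so it is closed by Step 4. Then $F_\Sigma=F_{\Sigma'}=c(\mathcal O(X))$. Hence $j_{S_r}\in c(\mathcal O(X))$ for every $r$, that is, $S_r$ is closed and therefore complemented. This contradicts Step 3. $\blacksquare$
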